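\title{Smooth compactly supported scaling functions for the quincunx dilation}

\begin{abstract}
We show that for every $k\ge1$ the quincunx dilation matrix admits a real, compactly supported scaling function of class $C^k$ that generates a multiresolution analysis of $L^2(\mathbb R^2)$. In polyphase form a mask is the first row of a map $\mathbb T^2\to SU(2)$. A smooth Meyer-type mask corresponds to the exponential of an off-diagonal matrix function, which the Trotter product formula approximates by unitary trigonometric polynomials; a small correction then produces a zero of prescribed order, and an argument on the dynamics of the dilation on the torus converts this zero into decay of the Fourier transform. The same method gives compactly supported $C^k$ scaling functions and orthonormal wavelet bases for every integer dilation matrix in every dimension. We also show that $C^\infty$ smoothness is impossible and that, for the quincunx matrix, decay of order $s$ forces a zero of order $s$ of the mask.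
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{dilation matrix} is a matrix $A\in M_d(\mathbb Z)$ all of whose eigenvalues have modulus greater than $1$. The number $q=|\det A|$ is then an integer with $q\ge2$. A \emph{multiresolution analysis} (MRA) of $L^2(\mathbb R^d)$ associated with $A$ is a sequence $(V_j)_{j\in\mathbb Z}$ of closed subspaces of $L^2(\mathbb R^d)$ such that
\begin{itemize}
\item[(i)] $V_j\subset V_{j+1}$ for all $j$;
\item[(ii)] $f\in V_j$ if and only if $f(A\,\cdot)\in V_{j+1}$;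
\item[(iii)] $\overline{\bigcup_jV_j}=L^2(\mathbb R^d)$ and $\bigcap_jV_j=\{0\}$;
\item[(iv)] there is a function $\varphi\in V_0$, called a \emph{scaling function}, such that $\{\varphi(\cdot-k)\}_{k\in\mathbb Z^d}$ is an orthonormal basis of $V_0$.
\end{itemize}
The space $V_j$ is spanned by copies of $\varphi(A^j\,\cdot)$ placed at the points of the lattice $A^{-j}\mathbb Z^d$, and each lattice has index $q$ in the next. One wants $\varphi$ to be localized and smooth at once: compact support makes the passage from one scale to the next a finite computation, and smoothness of $\varphi$ is smoothness of every finite combination of the basis functions.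

In the plane the smallest possible value is $q=2$, and it is attained by the \emph{quincunx matrix}
\[
A=\begin{bmatrix}1&-1\\1&1\end{bmatrix},
\]
which is $\sqrt2$ times the rotation through $\pi/4$ and therefore refines all directions at the same rate. It is known that $2\times2$ dilation matrices with $A^2=2I_2$ have compactly supported scaling functions of class $C^k(\mathbb R^2)$ for every $k\ge1$. For $A_0=\left[\begin{smallmatrix}0&2\\1&0\end{smallmatrix}\right]$ one sees how the problem reduces to the line: if $\varphi_1(x)=2\sum_lh_l\varphi_1(2x-l)$ has orthonormal integer translates on $\mathbb R$, then $\Phi(x)=\varphi_1(x_1)\varphi_1(x_2)$ has orthonormal translates on $\mathbb R^2$, is as smooth as $\varphi_1$, and satisfies $\Phi(x)=2\sum_lh_l\Phi(A_0x-(l,0))$ because $A_0x=(2x_2,x_1)$. The quincunx matrix has $A^2=\left[\begin{smallmatrix}0&-2\\2&0\end{smallmatrix}\right]\ne2I_2$, and it sends the coordinate axes to the diagonals, so this computation has no analogue. The following question is posed as an open problem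 in \cite{walsh}.

\medskip
\noindent\textbf{Question.} \emph{Is there a compactly supported function $\varphi\in C^1(\mathbb R^2)$ that is the scaling function of an MRA of $L^2(\mathbb R^2)$ associated with the quincunx matrix?}
\medskip

The answer is yes. Throughout, $\hat f(\xi)=\int f(x)e^{-2\pi ix\cdot\xi}\,dx$.

\begin{theorem}\label{thm:A}
Let $A$ be the quincunx matrix. For every integer $L\ge2$ there is a real-valued compactly supported scaling function $\varphi$ of an MRA of $L^2(\mathbb R^2)$ associated with $A$ such that $|\hat\varphi(\xi)|\le C(1+|\xi|)^{-L}$. With $L=k+3$ this gives $\varphi\in C^k(\mathbb R^2)$.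
\end{theorem}

The next two theorems are complements; the proof of Theorem~\ref{thm:A} does not use them.

\begin{theorem}\label{thm:B}
Let $d\ge1$, let $A\in M_d(\mathbb Z)$ be a dilation matrix, $q=|\det A|$, and $k\ge1$. There is an MRA of $L^2(\mathbb R^d)$ associated with $A$ having a real compactly supported scaling function $\varphi\in C^k$, together with $q-1$ real compactly supported $C^k$ functions $\psi^\sigma$ such that the functions $q^{j/2}\psi^\sigma(A^jx-l)$, with $j\in\mathbb Z$, $l\in\mathbb Z^d$ and $\sigma$ running over the $q-1$ indices, form an orthonormal basis of $L^2(\mathbb R^d)$.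
\end{theorem}

A compactly supported scaling function satisfies $\hat\varphi(A^T\xi)=m(\xi)\hat\varphi(\xi)$ for a unique trigonometric polynomial $m$, its \emph{mask} (Lemma~\ref{lem:nec}).

\begin{theorem}\label{thm:C}
\begin{itemize}
\item[(a)] For a dilation matrix $A\in M_d(\mathbb Z)$, no compactly supported scaling function is $C^\infty$.
\item[(b)] Let $A$ be the quincunx matrix, $\varphi$ a compactly supported scaling function with mask $m$, and $\omega=(\frac12,\frac12)$. If $\hat\varphi(\xi)=O(|\xi|^{-s})$ with $s>0$, then $m(\omega+\zeta)=O(|\zeta|^s)$ as $\zeta\to0$. If $\varphi\in C^k$, all derivatives of $m$ of order at most $k$ vanish at $\omega$. Thus a zero of order exactly $L$ at $\omega$ never gives decay better than $|\xi|^{-L}$.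
\end{itemize}
\end{theorem}

The paper is organized as follows. Section~\ref{sec:masks} translates the problem into one about masks. Section~\ref{sec:hand} shows on examples what a quincunx mask has to do, why two natural constructions do not produce it, and how the method works for a zero of order $1$. Section~\ref{sec:decay} proves that a mask close to a suitable smooth target and with zeros of order $L$ gives decay, and Section~\ref{sec:unitary} provides the approximation by unitary trigonometric polynomials; both sections treat a general dilation matrix. Theorems~\ref{thm:A}, \ref{thm:B} and~\ref{thm:C} are proved in Sections~\ref{sec:A}, \ref{sec:B} and~\ref{sec:C}.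

\section{Masks and scaling functions}\label{sec:masks}

Let $A\in M_d(\mathbb Z)$ be a dilation matrix. We write $e(t)=e^{2\pi it}$, $\mathbb T^d=\mathbb R^d/\mathbb Z^d$, $B=A^T$, and $\Gamma=B^{-1}\mathbb Z^d/\mathbb Z^d$. Functions on $\mathbb T^d$ are $\mathbb Z^d$-periodic functions on $\mathbb R^d$. The matrix $B$ acts on $\mathbb T^d$, and $\Gamma$ is the kernel of this action, a group of order $q$. For the quincunx matrix
\[
B=\begin{bmatrix}1&1\\-1&1\end{bmatrix},\qquad\Gamma=\{0,\omega\},\qquad\omega=(\tfrac12,\tfrac12),\qquad B\omega=(1,0).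
\]
A smooth function $f$ on $\mathbb T^d$ has real Fourier coefficients if and only if $f(-\xi)=\overline{f(\xi)}$. A function \emph{vanishes to order $L$} at a point if all its derivatives of order less than $L$ vanish there. On $C^L(\mathbb T^d)$, with scalar or matrix values (operator norm), we use
\[
\|f\|_L=\sum_{|\alpha|\le L}\frac{\sup|\partial^\alpha f|}{\alpha!}.
\]
The Leibniz rule $\partial^\alpha(fg)/\alpha!=\sum_{\alpha'+\alpha''=\alpha}(\partial^{\alpha'}f/\alpha'!)(\partial^{\alpha''}g/\alpha''!)$ gives $\|fg\|_L\le\|f\|_L\|g\|_L$, so $C^L(\mathbb T^d;M_q(\mathbb C))$ is a Banach algebra with $\|I\|_L=1$.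

Two facts are used repeatedly. First, for $h\in L^2(\mathbb R^d)$ we have $\langle h,h(\cdot-k)\rangle=\int_{\mathbb T^d}\sum_l|\hat h(\xi+l)|^2e(k\cdot\xi)\,d\xi$, so the translates of $h$ are orthonormal if and only if $\sum_l|\hat h(\xi+l)|^2=1$ almost everywhere. Second, if $h_1(B\xi)=m(\xi)h_0(\xi)$ on $\mathbb R^d$ with $m$ periodic, then
\begin{equation}\label{eq:split}
\sum_{k\in\mathbb Z^d}|h_1(B\xi+k)|^2=\sum_{\gamma\in\Gamma}|m(\xi+\gamma)|^2\sum_{l\in\mathbb Z^d}|h_0(\xi+\gamma+l)|^2,
\end{equation}
because $B^{-1}k$ runs once through the disjoint union of the cosets $\gamma+\mathbb Z^d$.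

The first lemma takes care of axiom (iii).

\begin{lemma}\label{lem:proj}
Let $\varphi\in L^2(\mathbb R^d)$ have compact support and orthonormal translates. Let $V_j$ be the closed span of the orthonormal system $\varphi_{j,k}=q^{j/2}\varphi(A^j\cdot-k)$, $k\in\mathbb Z^d$, and $P_j$ the orthogonal projection on $V_j$.
\begin{itemize}
\item[(a)] If $\hat f$ is bounded with compact support, then $\|P_jf\|_2\to|\hat\varphi(0)|\,\|f\|_2$ as $j\to+\infty$.
\item[(b)] $\bigcap_jV_j=\{0\}$.
\end{itemize}
\end{lemma}

\begin{proof}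
Since $\varphi\in L^1$, the function $\hat\varphi$ is bounded and continuous.

(a) By Plancherel's theorem and the substitution $\xi=B^jy$,
\[
\langle f,\varphi_{j,k}\rangle=q^{j/2}\int\hat f(B^jy)\overline{\hat\varphi(y)}\,e(k\cdot y)\,dy .
\]
For large $j$ the function $\hat f(B^j\cdot)$ is supported in $[-\frac12,\frac12]^d$, so these numbers are the Fourier coefficients of $q^{j/2}\hat f(B^j\cdot)\overline{\hat\varphi}$ on that cube. Parseval's identity and dominated convergence give
\[
\|P_jf\|_2^2=\int|\hat f(\xi)|^2|\hat\varphi(B^{-j}\xi)|^2\,d\xi\longrightarrow|\hat\varphi(0)|^2\|f\|_2^2 .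
\]

(b) Let $f\in L^2$ be supported in a ball $\Omega$ centered at $0$. By the Cauchy--Schwarz inequality,
\[
\|P_jf\|_2^2\le\|f\|_2^2\sum_k\int_\Omega|\varphi_{j,k}|^2=\|f\|_2^2\sum_k\int_{A^j\Omega-k}|\varphi|^2 .
\]
As $j\to-\infty$ the set $A^j\Omega$ shrinks to $0$. The sets $A^j\Omega-k$ become disjoint, the sum equals $\int_{A^j\Omega+\mathbb Z^d}|\varphi|^2$, and this tends to $0$ by dominated convergence. If now $g\in\bigcap_jV_j$ and $\|g-f\|_2<a$ with such an $f$, then $\|g\|_2=\|P_jg\|_2\le a+\|P_jf\|_2$ for all $j$, so $\|g\|_2\le a$. As $a>0$ is arbitrary, $g=0$.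
\end{proof}

\begin{lemma}\label{lem:nec}
Let $\varphi$ be a compactly supported scaling function of an MRA associated with $A$. Then $\sum_l|\hat\varphi(\xi+l)|^2=1$ for every $\xi$, and $|\hat\varphi(0)|=1$. There is a unique periodic function $m$ with $\hat\varphi(B\xi)=m(\xi)\hat\varphi(\xi)$; it is a trigonometric polynomial, with real coefficients if $\varphi$ is real, it satisfies $m(0)=1$, and
\begin{equation}\label{eq:qmf}
\sum_{\gamma\in\Gamma}|m(\xi+\gamma)|^2=1\qquad(\xi\in\mathbb T^d).
\end{equation}
\end{lemma}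

\begin{proof}
The function $F(\xi)=\sum_l|\hat\varphi(\xi+l)|^2$ equals $1$ almost everywhere, so it suffices to show that the series converges uniformly on $[0,1]^d$. Take $\chi\in C_c^\infty(\mathbb R^d)$ with $\chi=1$ on $\operatorname{supp}\varphi$. Then $\hat\varphi=\hat\varphi*\hat\chi$, and the Cauchy--Schwarz inequality gives $|\hat\varphi(\xi)|^2\le\|\hat\chi\|_{L^1}\int|\hat\varphi(z)|^2|\hat\chi(\xi-z)|\,dz$. Hence for $\xi\in[0,1]^d$
\[
\sum_{|l|\ge R}|\hat\varphi(\xi+l)|^2\le\|\hat\chi\|_{L^1}\int|\hat\varphi(z)|^2\,T_R(z)\,dz,\qquad T_R(z)=\sum_{|l|\ge R}\ \sup_{\xi\in[0,1]^d}|\hat\chi(\xi+l-z)|.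
\]
Because $\hat\chi$ decays rapidly, $T_R(z)$ is bounded uniformly in $(z,R)$ and tends to $0$ as $R\to\infty$ for each $z$. By dominated convergence the right side tends to $0$.

By (ii) and (iv) the spaces $V_j$ are those of Lemma~\ref{lem:proj}, and by (i) and (iii) $P_jf\to f$ as $j\to+\infty$; part (a) of that lemma gives $|\hat\varphi(0)|=1$.

The function $\varphi(A^{-1}\cdot)$ lies in $V_{-1}\subset V_0$, and its coefficients $c_l=\langle\varphi(A^{-1}\cdot),\varphi(\cdot-l)\rangle$ vanish for all but finitely many $l$ because the supports are compact. Taking Fourier transforms, $q\hat\varphi(B\xi)=\sum_lc_le(-l\cdot\xi)\hat\varphi(\xi)$, which gives $m$. It is unique since $F=1$ provides, for each $\xi$, a point of $\xi+\mathbb Z^d$ where $\hat\varphi\ne0$. Setting $\xi=0$ gives $m(0)=1$, and \eqref{eq:split} with $h_0=h_1=\hat\varphi$ gives \eqref{eq:qmf}.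
\end{proof}

Conversely, start from a mask. Iterating $\hat\varphi(\xi)=m(B^{-1}\xi)\hat\varphi(B^{-1}\xi)$ shows that the only candidate with $\hat\varphi(0)=1$ is the infinite product $\prod_{j\ge1}m(B^{-j}\xi)$. Condition \eqref{eq:qmf} makes suitable truncations of the product orthonormal, and the point is to pass to the limit in $L^2$. A \emph{fundamental domain} is a Borel set $Q\subset\mathbb R^d$ containing exactly one point of each coset of $\mathbb Z^d$.

\begin{proposition}\label{prop:suff}
Let $m(\xi)=\sum_lh_le(-l\cdot\xi)$ be a trigonometric polynomial with real coefficients satisfying $m(0)=1$ and \eqref{eq:qmf}. Let $Q$ be a bounded fundamental domain containing a neighborhood of $0$, and put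
\[
\hat\varphi(\xi)=\prod_{j\ge1}m(B^{-j}\xi),\qquad\hat\varphi_n(\xi)=\mathbf 1_Q(B^{-n}\xi)\prod_{j=1}^nm(B^{-j}\xi).
\]
If $|\hat\varphi_n|\le g$ for all $n$ with some $g\in L^2(\mathbb R^d)$, then $|\hat\varphi|\le g$ and $\varphi$ is a real compactly supported scaling function of an MRA associated with $A$.
\end{proposition}

\begin{proof}
Since $|m(\xi)-1|\le C|\xi|$ and $\|B^{-j}\|$ decays geometrically, the product converges locally uniformly; so $\hat\varphi$ is continuous and $\hat\varphi(0)=1$. By \eqref{eq:qmf}, $|m|\le1$. For fixed $\xi$ we have $B^{-n}\xi\in Q$ for large $n$, so $\hat\varphi_n\to\hat\varphi$ pointwise, $|\hat\varphi|\le g$, and $\varphi\in L^2$.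

\emph{Support.} Let $\mu_n$ be the convolution over $j=1,\dots,n$ of the measures $\sum_lh_l\delta_{A^{-j}l}$. Its Fourier transform $\prod_{j\le n}m(B^{-j}\cdot)$ is bounded by $1$ and converges pointwise to $\hat\varphi$, so $\int f\,d\mu_n\to\int f\varphi$ for every Schwartz function $f$. The $\mu_n$ are real, and they are supported in the ball of radius $\max\{|l|:h_l\ne0\}\sum_j\|A^{-j}\|$. Hence $\varphi$ is real and supported in that ball.

\emph{Orthonormality.} We have $\sum_k|\hat\varphi_0(\xi+k)|^2=1$ because $Q$ is a fundamental domain. Since $\hat\varphi_n(B\xi)=m(\xi)\hat\varphi_{n-1}(\xi)$, identities \eqref{eq:split} and \eqref{eq:qmf} give $\sum_k|\hat\varphi_n(\xi+k)|^2=1$ for all $n$ by induction. So each $\varphi_n$ has orthonormal translates. As $|\hat\varphi_n-\hat\varphi|^2\le4g^2$, dominated convergence gives $\varphi_n\to\varphi$ in $L^2$, and $\varphi$ has orthonormal translates.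

\emph{The MRA.} Let $V_j$ be as in Lemma~\ref{lem:proj}; then (ii) and (iv) hold. The relation $\hat\varphi(B\xi)=m(\xi)\hat\varphi(\xi)$ means $\varphi(x)=q\sum_lh_l\varphi(Ax-l)$, so $\varphi(x-k)=q\sum_lh_l\varphi(Ax-Ak-l)$ lies in $V_1$ as $Ak\in\mathbb Z^d$. Thus $V_0\subset V_1$, and (i) follows from (ii). By Lemma~\ref{lem:proj}(a), $\operatorname{dist}(f,V_j)^2=\|f\|_2^2-\|P_jf\|_2^2\to0$ for $f$ in a dense class, so $\bigcup_jV_j$ is dense; Lemma~\ref{lem:proj}(b) gives the rest of (iii).
\end{proof}

\begin{example}\label{ex:stretched}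
The domination hypothesis cannot be dropped. For $d=1$, $A=2$, the mask $m(\xi)=\frac12(1+e(-3\xi))$ satisfies $m(0)=1$ and \eqref{eq:qmf}, since $|m(\xi)|=|\cos3\pi\xi|$. The function $\varphi=\frac13\mathbf 1_{[0,3]}$ has integral $1$ and satisfies $\varphi(x)=\varphi(2x)+\varphi(2x-3)$, so $\hat\varphi$ is the infinite product; but $\|\varphi\|_2^2=\frac13$. Note that $|m|=1$ on the orbit $\{\frac13,\frac23\}$ of $x\mapsto2x$ on $\mathbb T$.
\end{example}

In our construction one estimate, $|\hat\varphi_n(\xi)|\le\min(1,C|\xi|^{-L})$ uniformly in $n$, gives both orthonormality and smoothness.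

\section{The quincunx case by hand}\label{sec:hand}

In this section $A$ is the quincunx matrix, $|\cdot|$ is the Euclidean norm, so $|Bx|=\sqrt2\,|x|$, and \eqref{eq:qmf} reads $|m(\xi)|^2+|m(\xi+\omega)|^2=1$.

\subsection{The ideal mask and a periodic orbit}
Let $Q=[-\frac12,\frac12)^2$. The function with $\hat\varphi=\mathbf 1_Q$ is smooth and has orthonormal translates, and $\hat\varphi(B\xi)=\mathbf 1_{B^{-1}Q}(\xi)$. Up to its boundary, $B^{-1}Q$ is the diamond $|x_1|+|x_2|\le\frac12$ of Figure~\ref{fig:diamond}, so the mask is the periodized indicator function of the diamond. This $\varphi$ is not compactly supported, but it suggests a positive answer to the question: approximate the ideal mask by trigonometric polynomials that satisfy \eqref{eq:qmf} exactly. The next example shows that smallness of the mask at certain points outside the diamond is forced.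

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=4.6]
\fill[gray!25] (0.5,0)--(0,0.5)--(-0.5,0)--(0,-0.5)--cycle;
\draw (-0.5,-0.5) rectangle (0.5,0.5);
\fill (0,0) circle (0.012) node[above right] {$0$};
\fill (0.5,0.5) circle (0.012) node[above right] {$\omega$};
\fill (-0.5,0.5) circle (0.012) node[above left] {$\omega$};
\fill (0.5,-0.5) circle (0.012) node[below right] {$\omega$};
\fill (-0.5,-0.5) circle (0.012) node[below left] {$\omega$};
\fill (0.2,-0.4) circle (0.012) node[right] {$x_0$};
\fill (-0.2,0.4) circle (0.012) node[left] {$-x_0$};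
\end{tikzpicture}
\caption{The torus $\mathbb T^2$ drawn as the square $[-\frac12,\frac12]^2$; the four corners are the single point $\omega$. The map $B=A^T$ sends the shaded diamond $|x_1|+|x_2|\le\frac12$ onto the square and multiplies distances to $0$ by $\sqrt2$. The translate of the diamond by $\omega$ is the union of the four white triangles. The points $\pm x_0$, $x_0=(\frac15,-\frac25)$, are interchanged by $B$ and lie outside the diamond.}
\label{fig:diamond}
\end{figure}

\begin{example}\label{ex:cycle}
Let $x_0=(\frac15,-\frac25)$. Then $Bx_0=(-\frac15,-\frac35)\equiv-x_0$ modulo $\mathbb Z^2$. If $m$ has real coefficients, $|m(-x_0)|=|m(x_0)|$, so the relation $\hat\varphi(B\xi)=m(\xi)\hat\varphi(\xi)$ gives, for $p\in x_0+\mathbb Z^2$,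
\[
|\hat\varphi(B^np)|=|m(x_0)|^n|\hat\varphi(p)|,\qquad|B^np|=2^{n/2}|p| .
\]
If $\hat\varphi(p)\ne0$ for one such $p$, which holds for real compactly supported scaling functions by Lemma~\ref{lem:nec}, then $\hat\varphi=O(|\xi|^{-L})$ forces $|m(x_0)|\le2^{-L/2}$.

Take $m_H(\xi)=\frac12(1+e(-\xi_1))$, which satisfies \eqref{eq:qmf} and $m_H(0)=1$ and vanishes to order $1$ at $\omega$. The infinite product is nonzero at $x_0$, since $|B^{-j}x_0|<\frac12$ makes every factor nonzero, and $|m_H(x_0)|=\cos\frac\pi5>\cos\frac\pi4=2^{-1/2}$. So the product is not $O(|\xi|^{-1})$: a zero of order $L$ at $\omega$ does not by itself give decay of order $L$. More generally, $m(\xi)=m_0(\xi_1)$ satisfies \eqref{eq:qmf} whenever $|m_0(t)|^2+|m_0(t+\frac12)|^2=1$, but decay of order $L$ requires $|m_0(\frac15)|\le2^{-L/2}$, whereas the ideal one-dimensional mask, the periodized indicator function of $[-\frac14,\frac14]$, equals $1$ at $\frac15$. Sharpening a one-dimensional mask toward that ideal therefore destroys the decay.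
\end{example}

\subsection{No square roots in two variables}
Condition \eqref{eq:qmf} is linear in $|m|^2$. In one variable one can solve the linear problem first and then extract $m$, because by the Fej\'er--Riesz lemma every nonnegative trigonometric polynomial on $\mathbb T$ is $|m|^2$ for a trigonometric polynomial $m$. On $\mathbb T^2$ this fails for the simplest candidate. Let
\begin{equation}\label{eq:c}
c(x)=\tfrac12(\cos2\pi x_1+\cos2\pi x_2)=\cos\pi(x_1+x_2)\cos\pi(x_1-x_2),
\end{equation}
so that $c(0)=1$ and $c(x+\omega)=-c(x)$.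

\begin{example}\label{ex:nosquare}
The function $P=\frac12(1+c)$ satisfies $P\ge0$, $P(0)=1$, $P(\xi)+P(\xi+\omega)=1$, but $P\ne|m|^2$ for every trigonometric polynomial $m$. Indeed, write $z_i=e(\xi_i)$. If the powers of $z_1$ occurring in $m$ range from $a$ to $a+w$, the highest power of $z_1$ in $|m|^2$ is $w$, its coefficient being a product of two nonzero trigonometric polynomials in $\xi_2$. So $P=|m|^2$ gives $w=1$, the same holds for $z_2$, and up to a monomial factor $m=h_{00}+h_{10}z_1+h_{01}z_2+h_{11}z_1z_2$. The coefficients of $z_1z_2$ and $z_1z_2^{-1}$ in $P$ vanish, so $h_{11}\overline{h_{00}}=0=h_{10}\overline{h_{01}}$. In each of the four cases the two remaining monomials differ in one variable only, so $|m|$ depends on one variable, while $P$ depends on both.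
\end{example}

\subsection{Masks as rows of unitary matrices}
We therefore look for a parametrization in which \eqref{eq:qmf} is preserved by an algebraic operation. Let $e_1=(1,0)$. The lattice $A\mathbb Z^2$ consists of the integer points with even coordinate sum, so every $l\in\mathbb Z^2$ is uniquely $Ak$ or $Ak+e_1$; and $e(Ak\cdot\xi)=e(k\cdot B\xi)$. Sorting the frequencies of a mask into these two classes leads to the \emph{polyphase form}: for a function $U=(U_{ij})$ on $\mathbb T^2$ with values in $M_2(\mathbb C)$ put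
\begin{equation}\label{eq:poly2}
m[U](\xi)=\tfrac1{\sqrt2}\big(U_{11}(B\xi)+e(-\xi_1)U_{12}(B\xi)\big).
\end{equation}
Since $B\omega\in\mathbb Z^2$ and $e(-\frac12)=-1$,
\begin{equation}\label{eq:poly2shift}
m[U](\omega+\zeta)=\tfrac1{\sqrt2}\big(U_{11}(B\zeta)-e(-\zeta_1)U_{12}(B\zeta)\big),
\end{equation}
and the parallelogram law gives $|m[U](\xi)|^2+|m[U](\xi+\omega)|^2=(|U_{11}|^2+|U_{12}|^2)(B\xi)$. So \eqref{eq:qmf} holds whenever $U$ takes unitary values, and unitary-valued trigonometric polynomials can be multiplied. The building blocks come from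
\[
E_k(y)=\begin{bmatrix}0&e(k\cdot y)\\-e(-k\cdot y)&0\end{bmatrix},\qquad k\in\mathbb Z^2 .
\]
As $E_k^2=-I$, we have $\exp(tE_k)=\cos t\,I+\sin t\,E_k$; for real $t$ this takes values in $SU(2)$ and its entries are trigonometric polynomials with real coefficients. For instance $m[\exp(\frac\pi4E_0)]=m_H$.

Suppose the target mask is $m_*=m[U_*]$ with $U_*=\exp\sum_kf_kE_k$, $f_k$ real and rapidly decreasing; Section~\ref{sec:A} shows that a smoothed ideal mask has this form. Truncating the sum is not enough, because the exponential of a trigonometric polynomial is in general not a trigonometric polynomial: $\exp(E_{e_1}+E_{-e_1})$ has diagonal entries $\cos(2\cos2\pi y_1)$. But for large $n$ the product $\prod_{|k|\le N}\exp(\frac{f_k}nE_k)$ agrees with $\exp(\frac1n\sum_{|k|\le N}f_kE_k)$ up to $O(n^{-2})$, so its $n$-th power is a unitary trigonometric polynomial within $O(n^{-1})$ of $\exp\sum_{|k|\le N}f_kE_k$.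

Approximation destroys the zero at $\omega$, which Theorem~\ref{thm:C} shows to be necessary. For a zero of order $1$ the repair can be done by hand. Let $U=\prod_i\exp(t_iE_{k_i})$ with total angle $T=\sum_it_i$. At $y=0$ all $E_k$ equal $E_0$, so $U(0)=\exp(TE_0)$ has first row $(\cos T,\sin T)$, and \eqref{eq:poly2}, \eqref{eq:poly2shift} give
\[
m[U](0)=\cos(T-\tfrac\pi4),\qquad m[U](\omega)=\cos(T+\tfrac\pi4).
\]
Both conditions $m[U](0)=1$ and $m[U](\omega)=0$ hold exactly when $T\in\frac\pi4+2\pi\mathbb Z$. If the target has $\sum_kf_k=\frac\pi4$, the approximation above has total angle $T_N=\sum_{|k|\le N}f_k\to\frac\pi4$, and multiplying it on the left by $\exp((\frac\pi4-T_N)E_0)$, which is close to $I$, restores the zero. For a zero of order $L$ there are $L(L+1)/2$ real conditions; we use as many correcting factors $\exp(s_kE_k)$ and solve the resulting nonlinear system by a fixed point theorem.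

\section{Decay from the dynamics on the torus}\label{sec:decay}

Let $A$ be any dilation matrix. With $x=B^{-n}\xi$, the product $\prod_{j=1}^n|m(B^{-j}\xi)|$ equals
\[
P_n(x)=\prod_{i=0}^{n-1}|m(B^ix)|,
\]
a product along the forward orbit of $x$ on $\mathbb T^d$. To measure expansion we need a norm in which $B$ expands at every step.

\begin{lemma}\label{lem:norm}
There are a norm $|\cdot|$ on $\mathbb R^d$ and constants $1<\lambda\le\Lambda$ such that $\lambda|x|\le|Bx|\le\Lambda|x|$ and $\|x\|:=\min_{k\in\mathbb Z^d}|x+k|\le1$ for all $x$.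
\end{lemma}

\begin{proof}
Let $|\cdot|_0$ be the Euclidean norm and let $\lambda>1$ be smaller than the moduli of all eigenvalues of $B$. Then $\lambda B^{-1}$ has spectral radius less than $1$, so $|x|^2=\kappa_0\sum_{j\ge0}\lambda^{2j}|B^{-j}x|_0^2$ converges and defines a norm for each $\kappa_0>0$. Shifting the index gives $|Bx|^2=\kappa_0|Bx|_0^2+\lambda^2|x|^2\ge\lambda^2|x|^2$. Choose $\kappa_0$ so small that $|x|\le1$ on $[0,1]^d$, and let $\Lambda$ be the operator norm of $B$.
\end{proof}

Fix such a norm and put $\tau=\log\Lambda/\log\lambda\ge1$. \emph{For the quincunx matrix we always take the Euclidean norm, with $\lambda=\Lambda=\sqrt2$ and $\tau=1$;} then $\|x\|\le\frac{\sqrt2}2$. The function $\|x-y\|$ is a translation-invariant metric on $\mathbb T^d$. Let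
\[
\delta(x)=\min_{\gamma\in\Gamma\setminus\{0\}}\|x-\gamma\|\le1 ,
\]
which is $\|x-\omega\|$ in the quincunx case. Since $\|Bx\|=\min_k|B(x+B^{-1}k)|$ and $\Gamma=-\Gamma$,
\begin{equation}\label{eq:expand}
\|Bx\|\ge\lambda\min(\|x\|,\delta(x)).
\end{equation}
Fix $r_0>0$ with $2r_0<\|\gamma\|$ for $0\ne\gamma\in\Gamma$ and $2r_0<|k|$ for $0\ne k\in\mathbb Z^d$; for the quincunx matrix $r_0=\frac14$ will do. If $\|x\|\le r_0$, then $\|x-\gamma\|\ge\|\gamma\|-\|x\|>r_0$ for $\gamma\ne0$, so
\begin{equation}\label{eq:near0}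
\|x\|\le r_0\quad\Longrightarrow\quad\delta(x)>\|x\|\ \text{ and }\ \|Bx\|\ge\lambda\|x\| .
\end{equation}

Call a closed set $S\subset\mathbb T^d$ \emph{escaping} if for every $x\ne0$ in $\mathbb T^d$ some $B^jx$, $j\ge0$, lies outside $S$. The target mask will vanish off an escaping set, which rules out the periodic orbits of Examples~\ref{ex:stretched} and~\ref{ex:cycle}. A set on which $B$ expands the distance to $0$, such as the diamond, is escaping. A smooth mask needs a slightly larger set, where expansion fails, and compactness shows that the escaping property survives.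

\begin{lemma}\label{lem:thicken}
Let $a:\mathbb T^d\to\mathbb R$ be continuous and $S_\eta=\{a\le\eta\}$. If $\|Bx\|\ge\lambda\|x\|$ for $x\in S_0$, then $S_\eta$ is escaping for all sufficiently small $\eta>0$.
\end{lemma}

\begin{proof}
Let $I_\eta=\{x:B^jx\in S_\eta\text{ for all }j\ge0\}$. If $x\in I_0$, then $1\ge\|B^jx\|\ge\lambda^j\|x\|$ for all $j$, so $I_0\subset\{0\}$. The sets $I_\eta\cap\{\|x\|\ge r_0\}$, $\eta>0$, are compact, decrease as $\eta\downarrow0$, and have intersection $I_0\cap\{\|x\|\ge r_0\}=\emptyset$; so they are empty for small $\eta$. For such $\eta$ and $x\in I_\eta$, the whole orbit lies in $I_\eta\subset\{\|x\|<r_0\}$, and \eqref{eq:near0} gives $\|B^jx\|\ge\lambda^j\|x\|$ for all $j$, whence $x=0$.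
\end{proof}

\begin{lemma}\label{lem:exit}
Let $S$ be escaping and $j(x)=\min\{j\ge0:B^jx\notin S\}$ for $x\ne0$. There is $C_1\ge1$ with $\lambda^{j(x)}\|x\|\le C_1$ for all $x\ne0$.
\end{lemma}

\begin{proof}
The open sets $\{x:B^jx\notin S\}$ cover the compact set $\{\|x\|\ge r_0\}$, so $j(x)\le J$ there for some $J$. Put $C_1=\lambda^J$; the bound holds for $\|x\|\ge r_0$ as $\|x\|\le1$. If $0<\|x\|<r_0$, by \eqref{eq:near0} there is a least $i$ with $\|B^ix\|\ge r_0$, and $\lambda^i\|x\|\le\|B^ix\|\le1$. Since $j(x)\le i+J$, the bound follows.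
\end{proof}

Now suppose $|m|\le1$ everywhere and $|m|$ is small off $S$. Each exit from $S$ contributes a small factor to $P_n$. If the times between exits were bounded, a uniformly small factor would suffice. They are not bounded: a point $x$ near some $\gamma\ne0$ is mapped near $0$, and by Lemma~\ref{lem:exit} its orbit may then stay in $S$, where nothing is gained, for about $\log(1/\delta(x))/\log\lambda$ steps. To keep the average rate $\lambda^{-L}$ per step, the factor at $x$ must pay for these steps in advance, so it must be of size $\delta(x)^L$. This is the role of the zero of order $L$.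

\begin{lemma}\label{lem:decay}
Let $S$ be escaping, $C_1$ as in Lemma~\ref{lem:exit}, $0<r<1$ with $\{\|x\|\le r\}\subset S$, and $L\ge1$. If $|m|\le1$ on $\mathbb T^d$ and $|m(x)|\le(r/C_1)^L\delta(x)^L$ for $x\notin S$, then for all $n\ge0$
\begin{itemize}
\item[$(\mathrm a_n)$] $P_n(x)\le C_1^L(\lambda^n\|x\|)^{-L}$ for $x\ne0$,
\item[$(\mathrm b_n)$] $P_n(x)\le\lambda^{-nL}$ for $x\notin S$.
\end{itemize}
\end{lemma}

\begin{proof}
Statement $(\mathrm b_0)$ holds since $P_0=1$. We show that $(\mathrm b_0),\dots,(\mathrm b_n)$ imply $(\mathrm a_n)$ and that $(\mathrm a_{n-1})$ implies $(\mathrm b_n)$.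

Let $x\ne0$ and $j=j(x)$. If $n\le j$, then $\lambda^n\|x\|\le C_1$ and $P_n(x)\le1\le C_1^L(\lambda^n\|x\|)^{-L}$. If $n>j$, discard the first $j$ factors and apply $(\mathrm b_{n-j})$ at $B^jx\notin S$:
\[
P_n(x)\le P_{n-j}(B^jx)\le\lambda^{-(n-j)L}=(\lambda^j\|x\|)^L(\lambda^n\|x\|)^{-L}\le C_1^L(\lambda^n\|x\|)^{-L}.
\]

Let $n\ge1$ and $x\notin S$. If $\delta(x)=0$, then $m(x)=0$ and $P_n(x)=0$. Otherwise, $\|x\|>r\ge r\delta(x)$ because $S$ contains the ball of radius $r$, and \eqref{eq:expand} gives $\|Bx\|\ge\lambda r\delta(x)>0$. By $(\mathrm a_{n-1})$ at $Bx$,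
\[
P_n(x)=|m(x)|\,P_{n-1}(Bx)\le(r/C_1)^L\delta(x)^L\,C_1^L\big(\lambda^nr\delta(x)\big)^{-L}=\lambda^{-nL}.\qedhere
\]
\end{proof}

The outcome of this section is the following reduction.

\begin{proposition}\label{prop:reduction}
Let $S$ be escaping, $0<r<1$, and $m_*\in C^\infty(\mathbb T^d)$, and suppose that
\begin{equation}\label{eq:target}
\{\|x\|\le r\}\subset S,\qquad m_*(0)=1,\qquad m_*=0\ \text{ off $S$ and on }\{\delta(x)\le r\}.
\end{equation}
For every integer $L>\tau d/2$ there is $\varepsilon\in(0,1)$ with the following property. If $m$ is a trigonometric polynomial with real coefficients that satisfies \eqref{eq:qmf}, vanishes to order $L$ at every $\gamma\in\Gamma\setminus\{0\}$, and has $\|m-m_*\|_L\le\varepsilon$, then $m$ is the mask of a real compactly supported scaling function $\varphi$ of an MRA associated with $A$, and $|\hat\varphi(\xi)|\le\min(1,C|\xi|^{-L/\tau})$.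
\end{proposition}

\begin{proof}
Let $C_2\ge1$ satisfy $\max_i|\zeta_i|^L\le C_2|\zeta|^L$, and choose $\varepsilon\in(0,1)$ with $\varepsilon C_2r^{-L}\le(r/C_1)^L$.

By \eqref{eq:qmf}, $|m|\le1$, and $|m(0)|=1$ since $m(\gamma)=0$ for $\gamma\ne0$. As $m(0)$ is real and $|m(0)-1|\le\varepsilon<1$, we get $m(0)=1$.

Let $x\notin S$ and $h=m-m_*$, so $m(x)=h(x)$. If $\delta(x)>r$, then $|m(x)|\le\varepsilon\le\varepsilon r^{-L}\delta(x)^L$. If $\delta(x)\le r$, write $x=\gamma+\zeta$ with $\gamma\ne0$, $|\zeta|=\delta(x)$. Since $m_*$ vanishes near $\gamma$, the function $h$ vanishes to order $L$ at $\gamma$, and Taylor's formula with integral remainder gives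
\[
|m(x)|\le\sum_{|\alpha|=L}|\zeta^\alpha|\,\frac{\sup|\partial^\alpha h|}{\alpha!}\le\varepsilon C_2\,\delta(x)^L .
\]
In both cases $|m(x)|\le(r/C_1)^L\delta(x)^L$, so Lemma~\ref{lem:decay} applies.

Let $Q$ be the set of $x\in\mathbb R^d$ with $|x|\le|x+k|$ for all lexicographically positive $k\in\mathbb Z^d$ and $|x|<|x+k|$ for all lexicographically negative $k$. In each coset, $Q$ selects the lexicographically first point of minimal norm; so $Q$ is a fundamental domain with $|x|=\|x\|\le1$ on $Q$, and $Q\supset\{|x|<r_0\}$ because $|x+k|\ge|k|-|x|>r_0$ there.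

Let $|\xi|\ge r_0$ and $B^{-n}\xi\in Q$; if the second condition fails, $\hat\varphi_n(\xi)=0$. When $\lambda=\Lambda$, as for the quincunx matrix, $(\mathrm a_n)$ at $x=B^{-n}\xi$ gives the bound at once, since $\lambda^n\|x\|=|\xi|$. When $\lambda<\Lambda$ one only has $\lambda^n\|x\|\ge(\lambda/\Lambda)^n|\xi|$, which degenerates as $n\to\infty$; the remedy, valid in all cases, is to discard the factors taken near $0$. Let $n'\in\{0,\dots,n\}$ be least with $n'=n$ or $|B^{-n'}\xi|<r_0$, and $x'=B^{-n'}\xi$. Then $x'\in Q$, so $\|x'\|=|x'|\le1$ and $|\xi|\le\Lambda^{n'}$, that is, $\lambda^{n'}\ge|\xi|^{1/\tau}$. Also $|x'|\ge r_0/\Lambda$: if $n'=0$ then $x'=\xi$, and if $n'\ge1$ then $|Bx'|\ge r_0$ by minimality. Hence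
\[
|\hat\varphi_n(\xi)|\le P_{n'}(x')\le C_1^L(\lambda^{n'}r_0/\Lambda)^{-L}\le(C_1\Lambda/r_0)^L|\xi|^{-L/\tau}.
\]
Together with $|\hat\varphi_n|\le1$ this gives $|\hat\varphi_n|\le g=\min(1,C|\xi|^{-L/\tau})$ for all $\xi$ and $n$, with $C=\max((C_1\Lambda/r_0)^L,1)$; for $|\xi|<r_0<1$ note that $g=1$. Since $2L/\tau>d$, we have $g\in L^2$, and Proposition~\ref{prop:suff} concludes the proof.
\end{proof}

\section{Unitary trigonometric polynomials}\label{sec:unitary}

We now carry out in general the approximation and the correction described in Section~\ref{sec:hand}. Let $D$ be a finite index set with a distinguished element $0$ and $|D|=q\ge2$, and let $e_{\rho\sigma}$, $\rho,\sigma\in D$, be the matrix units of $M_q(\mathbb C)$. Let $\mathcal X_L$ be the set of $U\in C^L(\mathbb T^d;M_q(\mathbb C))$ with $U(-y)=\overline{U(y)}$ (entrywise conjugation); it is a real Banach algebra under $\|\cdot\|_L$. For $k\in\mathbb Z^d$ and $\rho\in D\setminus\{0\}$ let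
\[
E_{k,\rho}(y)=e(k\cdot y)\,e_{0\rho}-e(-k\cdot y)\,e_{\rho0}.
\]
For $q=2$ these are the matrices $E_k$. With $E=E_{k,\rho}$ we have $E^2=-e_{00}-e_{\rho\rho}$ and $E^3=-E$, so
\begin{equation}\label{eq:expE}
\exp(tE)=I+\sin t\,E+(1-\cos t)E^2 .
\end{equation}
For real $t$ this is unitary, since $tE$ is skew-Hermitian. Let $\mathcal P$ be the set of finite products of matrices $\exp(tE_{k,\rho})$, $t\in\mathbb R$. Every $U\in\mathcal P$ takes unitary values and has entries that are trigonometric polynomials with real coefficients; in particular $\mathcal P\subset\mathcal X_L$.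

\begin{lemma}[Trotter formula]\label{lem:trotter}
Let $Y_1,\dots,Y_p$ be elements of a unital Banach algebra with $\|1\|=1$, and $b=\sum_i\|Y_i\|$. Then $\big\|(\prod_ie^{Y_i/n})^n-e^{\sum_iY_i}\big\|\le b^2e^b/n$.
\end{lemma}

\begin{proof}
Let $F=\prod_ie^{Y_i/n}$ and $H=e^{\sum_iY_i/n}$. Expand both in power series. The terms of degree $0$ and $1$ in the $Y_i$ agree, being $1+\frac1n\sum_iY_i$. In each expansion the terms of degree $l$ have total norm at most $(b/n)^l/l!$, the term of degree $l$ in $\prod_ie^{\|Y_i\|/n}=e^{b/n}$. So $\|F\|,\|H\|\le e^{b/n}$ and, since $2/l!\le1/(l-2)!$ for $l\ge2$,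
\[
\|F-H\|\le2\sum_{l\ge2}(b/n)^l/l!\le(b/n)^2e^{b/n}.
\]
From $F^n-H^n=\sum_{i=0}^{n-1}F^i(F-H)H^{n-1-i}$ we get $\|F^n-H^n\|\le n\,e^{b(n-1)/n}(b/n)^2e^{b/n}$.
\end{proof}

\begin{lemma}\label{lem:approx}
Let $f_\rho\in C^\infty(\mathbb T^d)$, $\rho\in D\setminus\{0\}$, satisfy $f_\rho(-y)=\overline{f_\rho(y)}$, and let
\begin{equation}\label{eq:X}
X_*=\sum_{\rho\ne0}\big(f_\rho\,e_{0\rho}-\overline{f_\rho}\,e_{\rho0}\big),\qquad U_*=\exp X_* .
\end{equation}
Then $U_*\in\mathcal X_L$ takes unitary values and lies in the closure of $\mathcal P$ in $\|\cdot\|_L$, for every $L$.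
\end{lemma}

\begin{proof}
The matrix $X_*\in\mathcal X_L$ is skew-Hermitian at each point, and the exponential in $\mathcal X_L$ is the pointwise exponential. Write $f_\rho=\sum_kf_{k,\rho}e(k\cdot y)$. The coefficients are real, so $\overline{f_\rho}=\sum_kf_{k,\rho}e(-k\cdot y)$, and they decay rapidly; hence $X_N=\sum_{\rho\ne0}\sum_{|k|\le N}f_{k,\rho}E_{k,\rho}$ tends to $X_*$ in $\|\cdot\|_L$. In a Banach algebra $\|X^n-Y^n\|\le n\|X-Y\|\max(\|X\|,\|Y\|)^{n-1}$, so $\exp$ is continuous and $\exp X_N\to U_*$. For fixed $N$, Lemma~\ref{lem:trotter} applied to the elements $f_{k,\rho}E_{k,\rho}$, $|k|\le N$, exhibits $\exp X_N$ as a limit of elements of $\mathcal P$.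
\end{proof}

The off-diagonal shape of $X_*$ is what makes the lemma work: it lets us write $X_*$ as a real combination of matrices whose exponentials \eqref{eq:expE} are polynomial. The next lemma says that finitely many linear conditions satisfied by $U_*$ can be imposed exactly on the approximants, provided left multiplication by the building blocks moves $U_*$ transversally to these conditions.

\begin{lemma}\label{lem:correct}
Let $U_*$ be as in \eqref{eq:X}, let $T:\mathcal X_L\to\mathcal Y$ be a bounded real-linear map to a real normed space of finite dimension $N$, and let $E^{(1)},\dots,E^{(N)}$ be matrices of the form $E_{k,\rho}$. Suppose $T(U_*)=0$ and $T(E^{(1)}U_*),\dots,T(E^{(N)}U_*)$ are linearly independent. Then for every $\varepsilon'>0$ there is $U\in\mathcal P$ with $T(U)=0$ and $\|U-U_*\|_L\le\varepsilon'$.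
\end{lemma}

\begin{proof}
Identify $\mathcal Y$ with Euclidean $\mathbb R^N$. For $s\in\mathbb R^N$ let $W(s)=\prod_{i=1}^N\exp(s_iE^{(i)})\in\mathcal P$. By \eqref{eq:expE}, $W$ is a smooth map $\mathbb R^N\to\mathcal X_L$ with $W(0)=I$ and $\partial_{s_i}W(0)=E^{(i)}$. Put $G(U,s)=T(W(s)U)$. It is linear in $U$ and smooth in $s$, and $|G(U,s)|\le C_0\|U\|_L$ for $|s|\le1$. Moreover $G(U_*,0)=0$, and $M=D_sG(U_*,0)$ has columns $T(E^{(i)}U_*)$, so it is invertible.

The map $s\mapsto s-M^{-1}G(U_*,s)$ vanishes at $0$ together with its derivative, so it is $O(|s|^2)$, and for all small $a\in(0,1]$ it is bounded by $a/2$ on the ball $|s|\le a$. Fix such an $a$. By Lemma~\ref{lem:approx} there is $U'\in\mathcal P$ with $\|U'-U_*\|_L\le a$ and $C_0\|M^{-1}\|\,\|U'-U_*\|_L\le a/2$. Then the continuous map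
\[
s\longmapsto s-M^{-1}G(U',s)=\big(s-M^{-1}G(U_*,s)\big)-M^{-1}G(U'-U_*,s)
\]
sends the closed ball $|s|\le a$ into itself. By Brouwer's theorem (a continuous map of a closed ball of $\mathbb R^N$ into itself has a fixed point) there is $s$ with $|s|\le a$ and $G(U',s)=0$. Then $U=W(s)U'\in\mathcal P$ satisfies $T(U)=0$ and
\[
\|U-U_*\|_L\le\|W(s)-I\|_L\|U'\|_L+\|U'-U_*\|_L\le\sup_{|s|\le a}\|W(s)-I\|_L\,(\|U_*\|_L+1)+a,
\]
which is at most $\varepsilon'$ if $a$ was chosen small enough.
\end{proof}

To verify the independence hypothesis we shall need a set of frequencies $k$ on which polynomials of degree less than $L$ are determined. Let $K_L^d=\{k\in\mathbb Z_{\ge0}^d:k_1+\dots+k_d<L\}$. This is also the set of multi-indices $\alpha$ with $|\alpha|<L$, so the matrix below is square.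

\begin{lemma}\label{lem:unisolvent}
A polynomial $p$ on $\mathbb R^d$ of degree less than $L$ that vanishes on $K_L^d$ is $0$. Consequently, for every invertible affine map $\Phi$ of $\mathbb R^d$ the matrix $(\Phi(k)^\alpha)_{|\alpha|<L,\ k\in K_L^d}$ is invertible.
\end{lemma}

\begin{proof}
Induction on $d+L$. For $L=0$ only $p=0$ has degree less than $0$, and for $d=1$ the polynomial has $L$ roots. Let $d\ge2$, $L\ge1$. The restriction of $p$ to $x_d=0$ vanishes on $K_L^{d-1}$, so it is $0$, and $p=x_dp'$ with $\deg p'<L-1$. Then $p'$ vanishes on $K_L^d\cap\{k_d\ge1\}=(0,\dots,0,1)+K_{L-1}^d$, so a translate of $p'$ is $0$ by induction. For the second statement, a vector $(c_\alpha)$ in the left kernel gives a polynomial $p=\sum_\alpha c_\alpha x^\alpha$ such that $p\circ\Phi$, of degree less than $L$, vanishes on $K_L^d$; so $p\circ\Phi=0$ and $p=0$.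
\end{proof}

\section{The quincunx matrix: proof of Theorem~\ref{thm:A}}\label{sec:A}

\subsection{The target mask}
We smooth the indicator function of the diamond using the function $c$ of \eqref{eq:c}, whose antisymmetry $c(x+\omega)=-c(x)$ will give \eqref{eq:qmf}. Let $S_\eta=\{x\in\mathbb T^2:c(x)\ge-\eta\}$.

First, $\|Bx\|=\sqrt2\,\|x\|$ on $S_0$. Let $c(x)\ge0$ and represent $x$ in $[-\frac12,\frac12]^2$, so that $|x|=\|x\|$. The larger and the smaller of $|x_1+x_2|$, $|x_1-x_2|$ are $a=|x_1|+|x_2|\le1$ and $b=\big||x_1|-|x_2|\big|\le\frac12$, and $c(x)=\cos\pi a\cos\pi b$. If $b<\frac12$, then $\cos\pi b>0$, so $\cos\pi a\ge0$ and $a\le\frac12$. If $b=\frac12$, one of $|x_1|,|x_2|$ is $\frac12$ and the other is $0$, so $a=\frac12$. Thus $x$ lies in the diamond, $Bx=(x_1+x_2,x_2-x_1)\in[-\frac12,\frac12]^2$, and $\|Bx\|=|Bx|=\sqrt2\,\|x\|$.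

By Lemma~\ref{lem:thicken}, applied to $-c$, we can fix $\eta\in(0,1)$ such that $S=S_\eta$ is escaping. (Smallness of $\eta$ is needed: $c(\pm x_0)=\frac12(\cos\frac{2\pi}5+\cos\frac{4\pi}5)=-\frac14$, so $S_\eta$ contains the orbit of Example~\ref{ex:cycle} when $\eta\ge\frac14$.) Let $\nu(t)=\int_{-\infty}^tb_0$, where $b_0\ge0$ is smooth, even, supported in $[-\eta,\eta]$, with integral $1$. Then $\nu(t)+\nu(-t)=1$, $\nu=1$ on $[\eta,\infty)$, and $\nu=0$ on $(-\infty,-\eta]$. Set
\[
m_*(\xi)=\sin\big(\tfrac\pi2\nu(c(\xi))\big),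
\]
a smooth function vanishing where $c\le-\eta$, in particular off $S$, and equal to $1$ where $c\ge\eta$. Fix $r\in(0,\frac14)$ with $c>\eta$ on $\{\|x\|\le r\}$. Then $\{\|x\|\le r\}\subset S$, $m_*(0)=1$, and $c<-\eta$ on $\{\|x-\omega\|\le r\}$, so $m_*=0$ there. Thus \eqref{eq:target} holds.

\subsection{Its polyphase matrix}
We need $U_*$ of the form \eqref{eq:X} with $m[U_*]=m_*$. The natural variable is the angle measured from the midpoint $\frac\pi4$, because it changes sign under translation by $\omega$:
\[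
\beta(\xi)=\tfrac\pi2\nu(c(\xi))-\tfrac\pi4,\qquad\beta(\xi+\omega)=\tfrac\pi2\big(1-\nu(c(\xi))\big)-\tfrac\pi4=-\beta(\xi).
\]
Since $e(\xi_1+\frac12)=-e(\xi_1)$, the product $\beta(\xi)e(\xi_1)$ is periodic with respect to $\mathbb Z^2\cup(\omega+\mathbb Z^2)=B^{-1}\mathbb Z^2$. So there is $f\in C^\infty(\mathbb T^2)$ with $f(B\xi)=\beta(\xi)e(\xi_1)$, and $f(-y)=\overline{f(y)}$ because $\beta$ is real and even. Let $X_*=\left[\begin{smallmatrix}0&f\\-\bar f&0\end{smallmatrix}\right]$ and $U_*=\exp X_*$. We have $X_*(B\xi)=\beta(\xi)E_{e_1}(\xi)$, so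
\begin{equation}\label{eq:Ustar}
U_*(B\xi)=\begin{bmatrix}\cos\beta(\xi)&e(\xi_1)\sin\beta(\xi)\\-e(-\xi_1)\sin\beta(\xi)&\cos\beta(\xi)\end{bmatrix},
\end{equation}
and \eqref{eq:poly2} gives $m[U_*]=\frac1{\sqrt2}(\cos\beta+\sin\beta)=\cos(\beta-\frac\pi4)=\sin(\frac\pi2\nu(c))=m_*$. The total angle of Section~\ref{sec:hand} is $\sum_kf_k=f(0)=\beta(0)=\frac\pi4$.

\subsection{The zero of order $L$}
The map $U\mapsto m[U]$ is linear and bounded for $\|\cdot\|_L$, with norm $C_3$ say, by the chain rule for the linear map $B$ and submultiplicativity. If $U\in\mathcal X_L$, then $m=m[U]$ satisfies $m(-\xi)=\overline{m(\xi)}$; differentiating and using $-\omega\equiv\omega$ gives $(-1)^{|\alpha|}\partial^\alpha m(\omega)=\overline{\partial^\alpha m(\omega)}$, that is, $\partial^\alpha m(\omega)\in i^{|\alpha|}\mathbb R$. So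
\[
T(U)=\big((2\pi i)^{-|\alpha|}\,\partial^\alpha m[U](\omega)\big)_{|\alpha|<L}
\]
is a bounded real-linear map $\mathcal X_L\to\mathbb R^N$, $N=|K_L^2|$, and $T(U_*)=0$ since $m_*=0$ near $\omega$.

We compute $T(E_kU_*)$ for $k\in K_L^2$. The first row of $E_kU_*$ at $y$ is $e(k\cdot y)$ times the second row of $U_*(y)$. For $|\zeta|\le r$ we have $\beta(\zeta)=\frac\pi4$, so by \eqref{eq:Ustar} the second row of $U_*(B\zeta)$ is $\frac1{\sqrt2}(-e(-\zeta_1),1)$. By \eqref{eq:poly2shift},
\[
m[E_kU_*](\omega+\zeta)=\tfrac1{\sqrt2}\,e(k\cdot B\zeta)\,\tfrac1{\sqrt2}\big(-e(-\zeta_1)-e(-\zeta_1)\big)=-e\big((Ak-e_1)\cdot\zeta\big).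
\]
Hence $T(E_kU_*)=(-(Ak-e_1)^\alpha)_{|\alpha|<L}$, and these $N$ vectors are linearly independent by Lemma~\ref{lem:unisolvent} with $\Phi(k)=Ak-e_1$. For $L=1$ the matrix is $(-1)$, the derivative of $\cos(T+\frac\pi4)$ at $T=\frac\pi4$ found in Section~\ref{sec:hand}. For $L=2$ the points $Ak-e_1$ are $(-1,0)$, $(0,1)$, $(-2,1)$, and independence says that they are not collinear.

\subsection{Conclusion}
Let $L\ge2$; then $L>\tau d/2=1$. Let $\varepsilon$ be given by Proposition~\ref{prop:reduction}. By Lemma~\ref{lem:correct} there is $U\in\mathcal P$ with $T(U)=0$ and $\|U-U_*\|_L\le\varepsilon/C_3$. The function $m=m[U]$ is a trigonometric polynomial with real coefficients, satisfies \eqref{eq:qmf} because $U$ is unitary-valued, vanishes to order $L$ at $\omega$, and has $\|m-m_*\|_L\le\varepsilon$. By Proposition~\ref{prop:reduction} it is the mask of a real compactly supported scaling function with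
\[
|\hat\varphi(\xi)|\le\min(1,C|\xi|^{-L})\le C'(1+|\xi|)^{-L}.
\]
If $L=k+3$, then $(1+|\xi|)^k\hat\varphi\in L^1(\mathbb R^2)$, so the Fourier inversion integral can be differentiated $k$ times and $\varphi\in C^k$ after modification on a null set. This proves Theorem~\ref{thm:A}; the case $k=1$ answers the question. \qed

\section{General dilation matrices: proof of Theorem~\ref{thm:B}}\label{sec:B}

The plan is that of Section~\ref{sec:A}. What has to be replaced is everything that used the explicit function $c$: the escaping set, the target mask, its logarithm $X_*$, and the computation of the vectors $T(EU_*)$. We keep the norm and the constants $\lambda,\Lambda,\tau,r_0$ of Section~\ref{sec:decay}, and fix an integer $L>\tau(k+d)$.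

\subsection{The target mask}
In place of the diamond take the points at least as close to $0$ as to the other points of $\Gamma$. Let $S_\eta=\{x:\|x\|-\delta(x)\le\eta\}$; these sets are closed and symmetric under $x\mapsto-x$. On $S_0$, \eqref{eq:expand} gives $\|Bx\|\ge\lambda\|x\|$, so by Lemma~\ref{lem:thicken} we can fix $\eta\in(0,r_0)$ such that $S=S_\eta$ is escaping. Also $S_0+\Gamma=\mathbb T^d$: given $x$, a point of $x+\Gamma$ minimizing $\|\cdot\|$ lies in $S_0$. Fix $0<r<r_0/2$. By \eqref{eq:near0}, $\{\|x\|\le r\}\subset S_0\subset S$. If $\delta(x)\le r$, then $\|x\|>2r_0-r>r+\eta\ge\delta(x)+\eta$, so $x\notin S$.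

The compact symmetric set $S_0$ lies in the open symmetric set $\{\|x\|-\delta(x)<\eta\}\subset S$, so there is an even function $w\in C^\infty(\mathbb T^d)$ with $w\ge0$, $w>0$ on $S_0$, and $\operatorname{supp}w\subset S$. Put
\[
m_*=w\Big/\Big(\sum_{\gamma\in\Gamma}w(\cdot+\gamma)^2\Big)^{1/2};
\]
the denominator is positive because $S_0+\Gamma=\mathbb T^d$, and it is even and $\Gamma$-invariant. So $m_*$ is smooth, even, nonnegative, satisfies \eqref{eq:qmf}, and vanishes off $S$, in particular on $\{\delta\le r\}$. If $\|x\|\le r$, then $m_*(x+\gamma)=0$ for all $\gamma\ne0$, hence $m_*(x)=1$. Thus \eqref{eq:target} holds.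

\subsection{Polyphase form}
Let $D\ni0$ be a set of representatives of $\mathbb Z^d/A\mathbb Z^d$, so $|D|=q$. For a row $u=(u_\rho)_{\rho\in D}$ of functions on $\mathbb T^d$ let
\[
m[u](\xi)=q^{-1/2}\sum_{\rho\in D}u_\rho(B\xi)\,e(-\rho\cdot\xi).
\]
For $l\in\mathbb Z^d$ the map $\gamma\mapsto e(l\cdot\gamma)$ is a character of $\Gamma$, and it is trivial exactly when $A^{-1}l\cdot k=l\cdot B^{-1}k\in\mathbb Z$ for all $k\in\mathbb Z^d$, that is, when $l\in A\mathbb Z^d$. A nontrivial character sums to $0$, so the square matrix $(q^{-1/2}e(\rho\cdot\gamma))_{\rho\in D,\gamma\in\Gamma}$ has orthonormal rows, and hence orthonormal columns. Orthonormality of the rows and $B\gamma\in\mathbb Z^d$ give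
\begin{equation}\label{eq:polyq}
\sum_{\gamma}m[u](\xi+\gamma)\overline{m[v](\xi+\gamma)}
=\frac1q\sum_{\rho,\sigma}(u_\rho\overline{v_\sigma})(B\xi)\,e((\sigma-\rho)\cdot\xi)\sum_\gamma e((\sigma-\rho)\cdot\gamma)
=\Big(\sum_\rho u_\rho\overline{v_\rho}\Big)(B\xi).
\end{equation}
In particular $m[u]$ satisfies \eqref{eq:qmf} if $u$ is a row of a unitary-valued function. Define $u$ by
\[
u_\rho(B\xi)=q^{-1/2}\sum_{\gamma\in\Gamma}m_*(\xi+\gamma)\,e(\rho\cdot(\xi+\gamma)),
\]
which is legitimate since the right side is $B^{-1}\mathbb Z^d$-periodic. Orthonormality of the columns means $\sum_\rho e(\rho\cdot\gamma)=0$ for $\gamma\ne0$, so $m[u](\xi)=q^{-1}\sum_\gamma m_*(\xi+\gamma)\sum_\rho e(\rho\cdot\gamma)=m_*(\xi)$. By \eqref{eq:polyq}, $\sum_\rho|u_\rho|^2=1$. Replacing $\xi,\gamma$ by $-\xi,-\gamma$ and using that $m_*$ is real and even gives $u(-y)=\overline{u(y)}$.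

\subsection{A logarithm}
We want $X_*$ of the form \eqref{eq:X} such that row $0$ of $\exp X_*$ is $u$. Pointwise, this is the rotation of the unit row $\mathbf e_0=(1,0,\dots,0)$ onto $u$ in the plane they span, which requires $u_0$ real and depends smoothly on $u$ as long as $u$ stays away from $-\mathbf e_0$. Here $m_*\ge0$ and $0\in D$ are used: $u_0(B\xi)=q^{-1/2}\sum_\gamma m_*(\xi+\gamma)$ is real, and $u_0\in[q^{-1/2},1]$ because $0\le m_*\le1$ gives $\sum_\gamma m_*(\xi+\gamma)\ge\sum_\gamma m_*(\xi+\gamma)^2=1$.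

Let $\kappa(t)=\arccos t/\sqrt{1-t^2}$ on $(-1,1)$ and $\kappa(1)=1$. This function extends analytically past $t=1$: we have $\cos\theta=h(\theta^2)$ with $h(z)=\sum_n(-z)^n/(2n)!$, $h(0)=1$, $h'(0)=-\frac12\ne0$, so $\theta^2$ is an analytic function of $t=\cos\theta$ near $t=1$, and $\theta/\sin\theta$ is an analytic function of $\theta^2$ near $0$. Hence $f_\rho=\kappa(u_0)u_\rho$ is smooth, and $f_\rho(-y)=\overline{f_\rho(y)}$ since $u_0$ is real and even. Define $X_*,U_*$ by \eqref{eq:X}.

Fix $y$, let $\theta=\arccos u_0\in[0,\frac\pi2)$, and let $v=u-u_0\mathbf e_0$, a row of Euclidean length $\sin\theta$. If $v=0$, then $X_*=0$ and $u=\mathbf e_0$ is row $0$ of $U_*=I$. Otherwise put $\hat v=v/\sin\theta$. Since $\kappa(u_0)\sin\theta=\theta$,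
\[
\mathbf e_0X_*=\kappa(u_0)v=\theta\,\hat v,\qquad\hat vX_*=-\kappa(u_0)\frac{\sin^2\theta}{\sin\theta}\,\mathbf e_0=-\theta\,\mathbf e_0,
\]
so $\mathbf e_0\exp X_*=\cos\theta\,\mathbf e_0+\sin\theta\,\hat v=u$. Writing $\operatorname{row}_\sigma U$ for the row of $U$ with index $\sigma$, we have $m[\operatorname{row}_0U_*]=m_*$.

\subsection{The zeros of order $L$}
When $\gamma\ne-\gamma$, the symmetry $m(-\xi)=\overline{m(\xi)}$ links the Taylor coefficients at two different points, so the target space of $T$ is best described by an involution. Let $\mathcal J$ be the complex vector space of families $g=(g_\gamma)_{\gamma\in\Gamma\setminus\{0\}}$ of polynomials on $\mathbb R^d$ of degree less than $L$, of dimension $N=(q-1)|K_L^d|$. Let $\iota(g)_\gamma(\zeta)=\overline{g_{-\gamma}(-\zeta)}$ and $\mathcal Y=\{g:\iota g=g\}$. The map $\iota$ is a conjugate-linear involution, so $\mathcal Y\cap i\mathcal Y=\{0\}$ and every $g$ is $\frac{g+\iota g}2+i\,\frac{g-\iota g}{2i}\in\mathcal Y+i\mathcal Y$; hence $\dim_{\mathbb R}\mathcal Y=N$.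 For $U\in\mathcal X_L$ let $T(U)_\gamma$ be the Taylor polynomial of degree less than $L$ at $\zeta=0$ of $m(\gamma+\zeta)$, where $m=m[\operatorname{row}_0U]$. Since $\overline{m(-\gamma-\zeta)}=m(\gamma+\zeta)$, we have $T(U)\in\mathcal Y$. The map $T$ is real-linear and bounded, as $U\mapsto m[\operatorname{row}_0U]$ is bounded for $\|\cdot\|_L$, and $T(U_*)=0$.

We show that the $N$ vectors $T(E_{l,\sigma}U_*)$, $l\in K_L^d$, $\sigma\in D\setminus\{0\}$, are linearly independent. Let $m_\sigma=m[\operatorname{row}_\sigma U_*]$, so $m_0=m_*$. Since $\operatorname{row}_0(E_{l,\sigma}U_*)=e(l\cdot y)\operatorname{row}_\sigma U_*$ and $B\gamma\in\mathbb Z^d$, for real numbers $s_{l,\sigma}$ the family $\sum s_{l,\sigma}T(E_{l,\sigma}U_*)$ consists of the Taylor polynomials of the entries of the row $\phi(\zeta)V(\zeta)$, where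
\[
\phi_\sigma(\zeta)=\sum_{l\in K_L^d}s_{l,\sigma}\,e(Al\cdot\zeta),\qquad V(\zeta)=\big(m_\sigma(\gamma+\zeta)\big)_{\sigma\ne0,\ \gamma\ne0}.
\]
By \eqref{eq:polyq} the $q\times q$ matrix $(m_\sigma(\gamma+\zeta))_{\sigma\in D,\gamma\in\Gamma}$ has orthonormal rows, so it is unitary. For $|\zeta|\le r$ its row $\sigma=0$ has the entry $1$ at $\gamma=0$ and zeros elsewhere; the column $\gamma=0$ has length $1$, so its other entries vanish, and $V(\zeta)$ is unitary. If the combination is $0$, then $\phi V$ vanishes to order $L$ at $0$, and so does $\phi=(\phi V)V^*$, as $V^*$ is smooth. This means $\sum_ls_{l,\sigma}(Al)^\alpha=0$ for $|\alpha|<L$ and each $\sigma$, and Lemma~\ref{lem:unisolvent} with $\Phi=A$ gives $s=0$.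

Let $\varepsilon$ be given by Proposition~\ref{prop:reduction}. By Lemma~\ref{lem:correct} there is $U\in\mathcal P$ with $T(U)=0$ and so close to $U_*$ that $m=m[\operatorname{row}_0U]$ has $\|m-m_*\|_L\le\varepsilon$. This $m$ is a trigonometric polynomial with real coefficients, satisfies \eqref{eq:qmf}, and vanishes to order $L$ on $\Gamma\setminus\{0\}$. So it is the mask of a real compactly supported scaling function with $|\hat\varphi(\xi)|\le\min(1,C|\xi|^{-L/\tau})$. Since $L/\tau>k+d$, we have $(1+|\xi|)^k\hat\varphi\in L^1(\mathbb R^d)$ and $\varphi\in C^k$.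

\subsection{Wavelets}
The other rows of $U$ give the wavelets. Every $f\in V_1$ is uniquely $f=\sum_la_l\,q^{1/2}\varphi(A\cdot-l)$ with $\|f\|_2^2=\sum_l|a_l|^2$. Writing $l=Ap+\rho$ with $p\in\mathbb Z^d$, $\rho\in D$, we get
\[
\hat f(B\xi)=q^{-1/2}\sum_la_le(-l\cdot\xi)\hat\varphi(\xi)=m[z](\xi)\hat\varphi(\xi),\qquad z_\rho(y)=\sum_pa_{Ap+\rho}\,e(-p\cdot y),
\]
and $f\mapsto z$ is a unitary map of $V_1$ onto the space $L^2(\mathbb T^d)^D$ of rows. Translating $f$ by $p\in\mathbb Z^d$ multiplies $\hat f(B\xi)$ by $e(-p\cdot B\xi)$, hence $z(y)$ by $e(-p\cdot y)$. The function $\varphi$ corresponds to $\operatorname{row}_0U$. For $\sigma\in D\setminus\{0\}$ let $\psi^\sigma\in V_1$ correspond to $\operatorname{row}_\sigma U$; it is a finite real combination of the $\varphi(A\cdot-l)$, hence real, compactly supported and $C^k$. Since $U$ is unitary-valued, $z\mapsto zU$ is a unitary map of $L^2(\mathbb T^d)^D$; it sends the standard orthonormal basis to $\{e(-p\cdot y)\operatorname{row}_\sigma U\}_{p\in\mathbb Z^d,\sigma\in D}$.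 Therefore $\{\varphi(\cdot-p)\}\cup\{\psi^\sigma(\cdot-p)\}$ is an orthonormal basis of $V_1$, and the $\psi^\sigma(\cdot-p)$ form an orthonormal basis of $V_1\ominus V_0$. By (ii) the functions $q^{j/2}\psi^\sigma(A^j\cdot-p)$ form one of $V_{j+1}\ominus V_j$, and by (i) and (iii) $L^2(\mathbb R^d)$ is the orthogonal sum of these spaces. This proves Theorem~\ref{thm:B}. \qed

\section{Decay forces zeros: proof of Theorem~\ref{thm:C}}\label{sec:C}

Let $\varphi$ be a compactly supported scaling function for a dilation matrix $A$, with mask $m$, and keep the norm of Section~\ref{sec:decay}. By Lemma~\ref{lem:nec}, $m$ is a trigonometric polynomial, $m(0)=1$, $|\hat\varphi|\le1$ and $|\hat\varphi(0)|=1$. The idea is to read the discussion before Lemma~\ref{lem:decay} backwards: along an orbit that starts near $\gamma$ and then lingers near $0$, only the first factor of the product can be small, so decay of $\hat\varphi$ bounds $m$ near $\gamma$.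

Fix $0\ne\gamma\in\Gamma$, which exists as $q\ge2$. Since $\sum_l|\hat\varphi(\gamma+l)|^2=1$, there is $p\in\gamma+\mathbb Z^d$ with $\hat\varphi(p)\ne0$; this is where the identity is needed at every point and not just almost everywhere. Note $p\ne0$ and $B^ip\in\mathbb Z^d$ for $i\ge1$. Applying $\hat\varphi(B\xi)=m(\xi)\hat\varphi(\xi)$ $n$ times, starting from $p+B^{-n}\zeta$, gives
\[
\hat\varphi(B^np+\zeta)=m(\gamma+B^{-n}\zeta)\Big[\prod_{j=1}^{n-1}m(B^{-j}\zeta)\Big]\hat\varphi(p+B^{-n}\zeta).
\]
Choose $a>0$ with $|\hat\varphi|\ge\frac12$ on $\{|\zeta|\le a\}$. The bracket times $\hat\varphi(B^{1-n}\zeta)$ equals $\hat\varphi(\zeta)$, so for $|\zeta|\le a$ the bracket has modulus at least $\frac12$. Since $|B^{-n}\zeta|\le\lambda^{-n}a$ and $|B^np|\ge\lambda^n|p|$, there is $n_0$ such that for $n\ge n_0$ and $|\zeta|\le a$ we have $|\hat\varphi(p+B^{-n}\zeta)|\ge\frac12|\hat\varphi(p)|$ and $|B^np+\zeta|\ge\frac12\lambda^n|p|$. Hence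
\begin{equation}\label{eq:back}
|m(\gamma+B^{-n}\zeta)|\le\frac4{|\hat\varphi(p)|}\,\sup_{|\xi|\ge\lambda^n|p|/2}|\hat\varphi(\xi)|\qquad(|\zeta|\le a,\ n\ge n_0).
\end{equation}
For $0<|\zeta'|\le a$ let $n$ be largest with $|B^n\zeta'|\le a$, and $\zeta=B^n\zeta'$. Then $a<|B^{n+1}\zeta'|\le\Lambda^{n+1}|\zeta'|$, so
\begin{equation}\label{eq:scale}
\Lambda^{-n}\le\Lambda|\zeta'|/a,\qquad\text{equivalently}\qquad\lambda^{-n}\le(\Lambda|\zeta'|/a)^{1/\tau};
\end{equation}
in particular $n\to\infty$ as $\zeta'\to0$, and \eqref{eq:back} bounds $|m(\gamma+\zeta')|$ for all small $\zeta'\ne0$. If $\hat\varphi=O(|\xi|^{-s})$ with $s>0$, then \eqref{eq:back} and \eqref{eq:scale} give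
\begin{equation}\label{eq:zero}
|m(\gamma+\zeta')|\le C\lambda^{-ns}\le C'|\zeta'|^{s/\tau},
\end{equation}
and if $\hat\varphi=o(|\xi|^{-s})$, the same inequalities give $m(\gamma+\zeta')=o(\lambda^{-ns})=o(|\zeta'|^{s/\tau})$.

\emph{Part (b).} Here $\gamma=\omega$ and $\tau=1$, so \eqref{eq:zero} is the first claim; at $\zeta'=0$ it holds by continuity. If $\varphi\in C^k$, then $\partial^\alpha\varphi\in L^1$ for $|\alpha|\le k$ and the Riemann--Lebesgue lemma gives $\xi^\alpha\hat\varphi(\xi)\to0$, so $\hat\varphi=o(|\xi|^{-k})$ and $m(\omega+\zeta')=o(|\zeta'|^k)$. The Taylor polynomial of degree $k$ of $m$ at $\omega$ is then $o(|\zeta'|^k)$ and therefore $0$. Finally, if $m$ vanishes to order $L$ at $\omega$ but not to order $L+1$, then $|m(\omega+tv)|\ge c_0t^L$ for some direction $v$, some $c_0>0$ and small $t>0$; so $\hat\varphi=O(|\xi|^{-s})$ implies $s\le L$.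

\emph{Part (a).} If $\varphi\in C^\infty$, then $\hat\varphi=O(|\xi|^{-s})$ for every $s$, and by \eqref{eq:zero} all derivatives of $m$ vanish at $\gamma$. A trigonometric polynomial is real analytic on $\mathbb R^d$, so $m\equiv0$, contradicting $m(0)=1$. This proves Theorem~\ref{thm:C}. \qed

\begin{thebibliography}{1}

\bibitem{walsh}
\emph{Nonseparable Walsh-type functions on $\mathbb R^d$},
\texttt{http://people.math.aau.dk/\~{}mnielsen/reprints/R-2003-10.pdf}.

\end{thebibliography}
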